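
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Local and global farthest points on convex surfaces}


\begin{abstract}
For a point $x$ of a convex surface $S$, let $F_x$ be the set of points at maximal intrinsic distance from $x$, and let $M_x\supseteq F_x$ be the set of local maxima of the distance from $x$. We prove that if every point of $S$ lies in some $M_x$, then $M_x=F_x$ for every $x$; in particular every point of $S$ is then a farthest point of some point. The reason is that each $x$ for which $M_x\neq F_x$, or for which $M_x$ is disconnected, produces its own point of $S$ that lies in no $M_{x'}$ at all. We also show that surjectivity of $F$ is equivalent to connectedness of all the sets $F_x$, and to connectedness of all the sets $M_x$.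
\end{abstract}

\section{The question and the results}

Let $S\subset\mathbb R^3$ be a convex surface, that is, the boundary of a convex body, with its intrinsic metric $\rho$: the distance of two points is the length of a shortest path in $S$ between them. For $x\in S$ write $\rho_x=\rho(x,\cdot)$. We compare two sets:
\begin{itemize}
\item $F_x$, the set of \emph{farthest points} from $x$, where $\rho_x$ attains its maximum on $S$;
\item $M_x$, the set of points where $\rho_x$ attains a local maximum, not necessarily strict.
\end{itemize}
Think of $\rho_x$ as a height function. Then $M_x$ records all the peaks, and $F_x$ only the highest ones. Put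
\[
F(S)=\bigcup_{x\in S}F_x,\qquad M(S)=\bigcup_{x\in S}M_x .
\]
The multivalued map $F$ is called \emph{surjective} if $F(S)=S$, and $M$ is called surjective if $M(S)=S$. On the round sphere $F_x=M_x=\{-x\}$ and both maps are surjective. On other surfaces $F$ may miss points; an example is worked out in Section~\ref{sec:capsule}.

Since $F_x\subseteq M_x$, surjectivity of $F$ implies surjectivity of $M$. Question~6 of \cite{Q} asks for the converse: \emph{does surjectivity of $M$ imply surjectivity of $F$?} At first sight there is no reason why it should. A point missed by $F$ might well be a lower peak of some $\rho_x$, and lower peaks could fill exactly the gaps that the highest peaks leave. We show that this never happens.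

\begin{theorem}\label{thm:main}
If $M(S)=S$, then $M_x=F_x$ for all $x\in S$; in particular $F(S)=S$.
\end{theorem}

The theorem follows from a sharper statement: any $x$ with a lower peak, or with a disconnected set of peaks, makes a hole in $M(S)$, and different $x$ make different holes. To state it we need some notions. A \emph{segment} is a shortest path. The directions at a point $w\in S$ form a circle $\Sigma_w$ whose length $\theta_w\le 2\pi$ is the \emph{total angle} at $w$ (details are recalled in Section~\ref{sec:facts}); the point $w$ is \emph{conical} if $\theta_w<2\pi$. For $w\ne x$ let $\Theta_w(x)\subset\Sigma_w$ be the set of directions at $w$ of the segments from $w$ to $x$. We call $w$ \emph{critical for $x$} if $w\neq x$ and every direction in $\Sigma_w$ is within distance $\pi/2$ of $\Theta_w(x)$. Heuristically, in whichever direction one leaves $w$, some segment to $x$ prevents $\rho_x$ from increasing to first order.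

\begin{theorem}\label{thm:holes}
For each $x\in S$, either $M_x=F_x$ and this set is connected, or there is a non-conical point $w_x\notin M(S)$ which is critical for $x$ and for no other point. Hence $x\mapsto w_x$ is an injection of
$\{x: M_x\ne F_x\text{ or }M_x\text{ is disconnected}\}$ into $S\setminus M(S)$.
\end{theorem}

Surjectivity can also be characterized by connectedness.

\begin{theorem}\label{thm:equiv}
The following are equivalent:
\begin{itemize}
\item[(a)] $M(S)=S$;
\item[(a$'$)] $M(S)$ contains all non-conical points;
\item[(b)] $F(S)=S$;
\item[(b$'$)] $F(S)$ is dense in $S$;
\item[(c)] $F_x$ is connected for every $x$;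
\item[(d)] $M_x$ is connected for every $x$.
\end{itemize}
If they hold, then $M=F$, every non-conical $y$ lies in $F_x$ for exactly one $x$, and no point has total angle $<\pi$. If moreover $S$ has no conical points, then $F_x=h^{-1}(x)$ for a continuous surjection $h\colon S\to S$ with connected fibers.
\end{theorem}

\paragraph{Plan of the proof.} Between two peaks $y,z$ of $f=\rho_x$ there should be a pass. To locate one we do not use arbitrary paths from $y$ to $z$. We use cut points of $x$ of a special kind, namely end points of two segments from $x$ that together form a loop separating $y$ from $z$. These points, with $y$ and $z$ added, contain a connected compact set $A_0$ joining $y$ to $z$ (Section~\ref{sec:continuum}). At a lowest point $w$ of $f$ on $A_0$, other than $y$ and $z$, the loop must be straight: it makes the angle $\pi$ on both sides, so $w$ is non-conical and critical for $x$ (Section~\ref{sec:lowest}). But a non-conical point is critical for at most one point, while every peak of $\rho_{x'}$ is critical for $x'$ (Section~\ref{sec:critical}). Hence, if $w$ is not a peak of $\rho_x$, it is not a peak of any $\rho_{x'}$. Unless $f$ is constant on $A_0$, we can choose a lowest point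 $w$ that is not a peak of $\rho_x$ (Section~\ref{sec:proofs}).

\section{An example: the capsule}\label{sec:capsule}

Here everything can be seen by hand. Fix $L\ge4$ and let $S$ be the unit cylinder $Z=\{(\cos\theta,\sin\theta,t):|t|\le L\}$ closed off by two unit hemispheres. The height of a point of $S$ is its third coordinate. Let $E$ be the equator, at height $0$; the reflection $r$ in the plane of height $0$ is an isometry of $S$.

If two points of $Z$ have heights $s,t\in[-1,1]$ and angular distance $\delta\in[0,\pi]$, then their distance in $S$ is $\sqrt{\delta^2+(s-t)^2}$. Indeed, a path between them inside $Z$ unrolls to a planar path of at least this length, and the value is attained; a path that leaves $Z$ has length at least $2(L-1)\ge6>\sqrt{\pi^2+4}$.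

\emph{Two peaks.} Let $x=(1,0,0)$, $w=(-1,0,0)$ and $w_t=(-1,0,t)$. There are exactly two segments from $x$ to $w$, the two halves of $E$. For $0<|t|\le1$ we have $\rho_x(w_t)=\sqrt{\pi^2+t^2}>\pi$, while $\rho_x\le\pi$ on $E$. So $w$ is not a local maximum of $\rho_x$, and $F_x$ misses $E$. As $r$ fixes $x$, the set $F_x$ is symmetric and has points on both sides of $E$; thus $F_x$ is disconnected. The arc of the points $w_t$, $|t|\le1$, leads from one side of $E$ to the other. Its lowest point for $\rho_x$ is $w$, and there the two segments from $x$ meet with the angle $\pi$ on both sides.

\emph{The pass point $w$ is in no $M_{x'}$.} Let $x'\in S$; by symmetry we may assume that $x'$ has height $\ge0$. For $0<t\le1$ a segment from $w_{-t}$ to $x'$ meets $E$ at a point $q$. With $\delta=\rho(w,q)$,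
\[
\rho(w_{-t},x')=\sqrt{\delta^2+t^2}+\rho(q,x')>\delta+\rho(q,x')\ge\rho(w,x').
\]
So moving from $w$ to the side of $E$ away from $x'$ (to either side if $x'\in E$) increases the distance to $x'$, and $w\notin M_{x'}$. Hence $w\notin M(S)$. By rotation, no point of $E$ is in $M(S)$.

\emph{Unequal peaks.} Let $x_\varepsilon=(1,0,\varepsilon)$, $0<\varepsilon\le 1$. By symmetry $\rho_x$ has the same maximum $m$ on the two closed halves of $S$ bounded by $E$, and $m>\pi$. Suppose $2\varepsilon<m-\pi$. Since $|\rho_{x_\varepsilon}-\rho_x|\le\varepsilon$, we have $\rho_{x_\varepsilon}\le\pi+\varepsilon<m-\varepsilon$ on $E$, while the maximum of $\rho_{x_\varepsilon}$ on each closed half is at least $m-\varepsilon$. So both open halves contain points of $M_{x_\varepsilon}$, namely the maxima over the halves. Let $y$ be such a maximum in the upper half. A segment from $x_\varepsilon$ to $r(y)$ crosses $E$ at some interior point $q$, and not tangentially, as otherwise it would run inside $E$. Reflecting its part after $q$ gives a path from $x_\varepsilon$ to $y$ of the same length with a corner at the flat point $q$, so $\rho(x_\varepsilon,y)<\rho(x_\varepsilon,r(y))$. Hence $y\in M_{x_\varepsilon}\setminus F_{x_\varepsilon}$.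

\medskip
In general there is neither a symmetry nor a closed geodesic, so we must find the pass point $w$ and its loop. What survives of the second computation is this: segments from $w$ to another point $x'$ cannot cross the segments from $w$ to $x$, and so they are trapped on one side of the loop.

\section{Facts from the geometry of convex surfaces}\label{sec:facts}

The surface $S$ is homeomorphic to the $2$-sphere and, by Alexandrov, has curvature $\ge0$ in the following sense. Let $\alpha,\beta$ be nondegenerate segments from a point $w$. For positive $s,t$ not exceeding the lengths of $\alpha$ and $\beta$, respectively, let $\alpha(s),\beta(t)$ be the points on them at distances $s,t$ from $w$. The \emph{comparison angle} $\tilde\angle(s,t)$ is the angle opposite to the side $\rho(\alpha(s),\beta(t))$ in the Euclidean triangle with sides $s,t,\rho(\alpha(s),\beta(t))$. Then $\tilde\angle(s,t)$ does not increase when $s$ or $t$ increases. Its limit for $s,t\to0$ is the \emph{angle} $\angle(\alpha,\beta)$. Two segments from $w$ have the same \emph{direction} if their angle is $0$; the \emph{space of directions} $\Sigma_w$ is the completion of the set of directions with the angle as metric. We use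 the following standard facts; see \cite{Al,BGP,BBI}.

\begin{itemize}
\item[\textbf{(N)}] \emph{Segments.} Any two points are joined by a segment. Every sequence of segments, parametrized on $[0,1]$ proportionally to arc length, has a uniformly convergent subsequence, and the limit is a segment. If $b$ is interior to a segment from $a$, the part from $a$ to $b$ is the only segment from $a$ to $b$. If two segments from $a$ share a nontrivial initial piece, one contains the other.

Consequently: \emph{if two segments from $a$ share a point $b\neq a$ interior to at least one of them, then one contains the other}, since their parts from $a$ to $b$ coincide. In particular, \emph{two distinct segments from $a$ to $p$ meet only at $a$ and $p$}, so their union is a Jordan curve.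

\item[\textbf{(D)}] \emph{Directions.} $\Sigma_w$ is a circle of length $\theta_w\le2\pi$. Directions of segments are dense in it, and the angle of two segments is the distance of their directions in this circle. If $J$ is a Jordan curve formed by two segments from $w$ to $x$, the two sides of $J$ correspond to the two closed arcs of $\Sigma_w$ bounded by the directions of these segments. The lengths of these arcs are the \emph{sector angles} of $J$ at $w$; their sum is $\theta_w$. A segment from $w$ that lies, except for $w$, in one side of $J$ has its direction in the corresponding arc.

\item[\textbf{(H)}] \emph{Hinges.} If two segments from a common point have lengths $s,d$ and angle $\varphi$, the distance $e$ of their end points satisfies $e^2\le s^2+d^2-2sd\cos\varphi$. (The comparison angle at full length is at most $\varphi$.) Hence: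
\begin{itemize}
\item[\textbf{(H1)}] if $\varphi\le\varphi_0<\pi/2$ and $0<d<2s\cos\varphi_0$, then $e<s$, because $e^2\le s^2-d(2s\cos\varphi_0-d)$;
\item[\textbf{(H2)}] two segments from $w$ with the same direction are nested: apply (H) with $\varphi=0$ to initial pieces of equal length. In particular, distinct segments from $w$ to the same point have distinct directions.
\end{itemize}

\item[\textbf{(S)}] \emph{Semicontinuity and adjacent angles.} If, for each $n$, the segments $\mu_n,\nu_n$ issue from a common point, and $\mu_n\to\mu$, $\nu_n\to\nu$ with $\mu,\nu$ nondegenerate, then $\angle(\mu,\nu)\le\liminf\angle(\mu_n,\nu_n)$. Indeed, for fixed $s,t$ smaller than the lengths of $\mu,\nu$, the comparison angle of $\mu,\nu$ is the limit of those of $\mu_n,\nu_n$, which are at most $\angle(\mu_n,\nu_n)$; then let $s,t\to0$. Moreover, at an interior point of a segment, the two angles that its branches make with another segment issuing from that point sum to $\pi$.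
\end{itemize}

The function $\rho_x$ strictly increases along every segment from $x$. Therefore $x\notin M_x$, and \emph{no segment from $x$ has a point of $M_x$ in its interior.}

\section{A continuum of cut points joining two peaks}\label{sec:continuum}

Fix $x\in S$, put $f=\rho_x$, and let $y\ne z$ be points of $M_x$. Let $X=S\setminus\{y,z\}$, an open annulus containing $x$. Call a closed curve in $X$ \emph{essential} if its class in $H_1(X;\mathbb Z)\cong\mathbb Z$ is nonzero. We use two topological facts: a Jordan curve in $X$ is essential if and only if it separates $y$ from $z$; and if loops in $X$ converge uniformly to a loop in $X$, they are eventually freely homotopic to it in $X$.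

By the last remark of Section~\ref{sec:facts}, $x\in X$ and every segment from $x$ to a point of $X$ lies in $X$. In this section we use nothing else about $y,z$ being local maxima. It lets us apply the topology of $X$ to loops made of segments.

An arbitrary path from $y$ to $z$ carries no information at its lowest point. We want a connected set each of whose points, other than $y$ and $z$, comes with a loop of two segments that has $y$ and $z$ on different sides. So let $W$ be the set of all $p\in X$ for which there are two distinct segments $\sigma,\sigma'$ from $x$ to $p$ such that the Jordan curve $\sigma\cup\sigma'$ separates $y$ from $z$. Note that $x\notin W$. In the capsule, with $x=(1,0,0)$ and with $y$ and $z$ in different halves, $W$ contains the point $w$.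

\begin{lemma}\label{lem:meets}
Every essential closed curve $\gamma$ in $X$ meets $W$.
\end{lemma}

\begin{proof}
The idea is to cut $\gamma$ into short pieces and to close each piece by segments to $x$; one of the resulting thin loops must be essential.

For each $n$ subdivide $\gamma$ by cyclically ordered parameters $t_0,\dots,t_n=t_0$, with mesh tending to $0$ as $n\to\infty$. Choose segments $\sigma_i$ from $x$ to $\gamma(t_i)$ with $\sigma_n=\sigma_0$, and form the loops
\[
\lambda_i=\sigma_i\cdot\gamma|_{[t_i,t_{i+1}]}\cdot\sigma_{i+1}^{-1},\qquad 0\le i<n .
\]
They lie in $X$, and $[\gamma]=\sum_i[\lambda_i]$ in $H_1(X;\mathbb Z)$ because the segments cancel. So some $\lambda_{i(n)}$ is essential. By (N), along a subsequence $\gamma(t_{i(n)})\to p\in\gamma$, $\sigma_{i(n)}\to\sigma$ and $\sigma_{i(n)+1}\to\sigma'$. Since the pieces of $\gamma$ shrink, $\sigma$ and $\sigma'$ are segments from $x$ to the same point $p$, and the loops $\lambda_{i(n)}$ converge uniformly to $\sigma\cdot\mathrm{const}_p\cdot\sigma'^{-1}$, which lies in $X$. Hence $\sigma\sigma'^{-1}$ is essential. In particular $\sigma\ne\sigma'$, so $\sigma\cup\sigma'$ is a Jordan curve by (N). It is essential, so it separates $y$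 from $z$, and $p\in W$.
\end{proof}

\begin{lemma}\label{lem:continuum}
The set $A=W\cup\{y,z\}$ is compact, and $y,z$ lie in the same component $A_0$ of $A$.
\end{lemma}

\begin{proof}
Let $p_n\in W$ converge to $p\in X$, and let $\sigma_n,\sigma_n'$ be corresponding pairs of segments. Along a subsequence they converge to segments $\sigma,\sigma'$ from $x$ to $p$. The loop $\sigma\sigma'^{-1}$ lies in $X$ and is freely homotopic in $X$ to the essential loops $\sigma_n\sigma_n'^{-1}$ for large $n$ of the subsequence, so it is essential. As before, $\sigma\ne\sigma'$ and $p\in W$. So $W$ is closed in $X$, and $A$ is closed in $S$.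

Suppose that $y$ and $z$ lie in different components of the compact set $A$. Then $A=A_1\sqcup A_2$ with $A_1,A_2$ closed, $y\in A_1$ and $z\in A_2$, since components and quasi-components of a compact space agree. We construct a closed curve between $A_1$ and $A_2$. Transport the smooth structure of the standard sphere to $S$ by a homeomorphism, take a smooth $g\colon S\to[0,1]$ with $g=0$ on $A_1$ and $g=1$ on $A_2$, and let $t\in(0,1)$ be a regular value of $g$ (Sard). Then $g^{-1}(t)$ is a finite disjoint union of smooth Jordan curves missing $A$. A smooth path from $y$ to $z$ transverse to $g^{-1}(t)$ crosses it an odd number of times, because $g-t$ changes sign at each crossing and has opposite signs at the ends. So it crosses one of the Jordan curves, say $\gamma$, an odd number of times. Each crossing changes the side of $\gamma$, so $\gamma$ separates $y$ from $z$. Thus $\gamma$ is an essential curve in $X$ that misses $W$, contrary to Lemma~\ref{lem:meets}.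
\end{proof}

\section{Straight loops at the lowest points}\label{sec:lowest}

The set $A_0$ joins the two sides of every loop $\sigma\cup\sigma'$ from the definition of $W$. If the loop belongs to a lowest point $w$ of $A_0$, then $A_0$ can meet the loop only at $w$, and it has to leave $w$ into both sides without descending. A side with sector angle less than $\pi$ does not permit this, since near $w$ it consists of points closer to $x$ than $w$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[thick] (0,0) .. controls (1,2) and (4,2) .. (4,0);
\draw[thick] (0,0) .. controls (1,-2) and (4,-2) .. (4,0);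
\draw[dashed,thick] (1.5,0.2) .. controls (2.3,0.7) and (3.2,-0.5) .. (4,0)
  .. controls (4.8,0.5) and (5.6,-0.4) .. (6.5,0.1);
\fill (0,0) circle (2pt) node[left] {$x$};
\fill (4,0) circle (2pt) node[below right] {$w$};
\fill (1.5,0.2) circle (2pt) node[left] {$y$};
\fill (6.5,0.1) circle (2pt) node[right] {$z$};
\node at (0.95,1.5) {$\sigma$};
\node at (0.95,-1.5) {$\sigma'$};
\node at (2.3,-0.7) {$D_y$};
\node at (5.6,-0.9) {$D_z$};
\node at (5.4,0.5) {$A_0$};
\end{tikzpicture}
\caption{Two segments $\sigma,\sigma'$ from $x$ to $w$ form a loop separating the peaks $y$ and $z$ of $\rho_x$. The connected set $A_0$ (dashed) joins $y$ to $z$, and $w$ is a point of $A_0$ at minimal distance from $x$; the rest of the loop is closer to $x$, so $A_0$ meets the loop only at $w$. By Lemma~\ref{lem:straight} the loop has the angle $\pi$ at $w$ on both sides; it may have a corner at $x$.}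
\label{fig:loop}
\end{figure}

\begin{lemma}\label{lem:straight}
Let $c=\min_{A_0}f$, and let $w\in W\cap A_0$ with $f(w)=c$. Let $J=\sigma\cup\sigma'$ be a Jordan curve as in the definition of $W$ for $p=w$. Then both sector angles of $J$ at $w$ equal $\pi$; in particular $\theta_w=2\pi$.
\end{lemma}

\begin{proof}
Since $x\notin A$, we have $c>0$. Let $D_y\ni y$ and $D_z\ni z$ be the open sides of $J$ (Figure~\ref{fig:loop}), and let $\alpha_y,\alpha_z$ be the corresponding sector angles at $w$. By (D), $\alpha_y+\alpha_z=\theta_w\le2\pi$, so it suffices to show that both are $\ge\pi$. On $J\setminus\{w\}$ we have $f<c$, while $f\ge c$ on $A_0$. Hence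
\begin{equation}\label{eq:only-w}
A_0\cap J=\{w\}.
\end{equation}

Suppose $\alpha_y<\pi$. We first show that points of $D_y$ near $w$ are closer to $x$ than $w$. Let $p\in D_y$ with $d=\rho(w,p)<c$, and let $\tau$ be a segment from $w$ to $p$. We claim $\tau\setminus\{w\}\subset D_y$. If $\tau$ met, say, $\sigma$ at a point $q\ne w$, then $q\neq p$ because $p\notin J$, so $q$ would be interior to $\tau$. By (N), applied to segments from $w$, one of $\tau,\sigma$ would contain the other. But $\tau\subset\sigma$ gives $p\in J$, and $\sigma\subset\tau$ gives $d\ge c$; both are impossible. The same holds for $\sigma'$. So the connected set $\tau\setminus\{w\}$ misses $J$ and contains $p\in D_y$, which proves the claim.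

By (D), the direction of $\tau$ lies in an arc of length $\alpha_y$ bounded by the directions of $\sigma$ and $\sigma'$. So $\tau$ makes an angle $\le\alpha_y/2<\pi/2$ with $\sigma$ or with $\sigma'$, both of which have length $c$. By (H1) with $s=c$ and $\varphi_0=\alpha_y/2$,
\[
f(p)=\rho(x,p)<c\qquad\text{whenever } p\in D_y,\ \rho(w,p)<r:=\min\{c,\,2c\cos(\alpha_y/2)\}.
\]
Thus $A_0\cap D_y$ misses the open ball $B(w,r)$, and together with \eqref{eq:only-w} this gives
\[
A_0\cap D_y=\bigl(A_0\cap(D_y\cup J)\bigr)\setminus B(w,r),
\]
which is closed, since $D_y\cup J$ is closed. The set $A_0\cap D_y$ is also open in $A_0$; it contains $y$ and does not contain $w\in A_0$. This contradicts the connectedness of $A_0$, so $\alpha_y\ge\pi$. The argument with $z$ in place of $y$ gives $\alpha_z\ge\pi$.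
\end{proof}

\section{Critical points determine their base point}\label{sec:critical}

In the situation of Lemma~\ref{lem:straight} the directions of $\sigma,\sigma'$ cut $\Sigma_w$ into two arcs of length $\pi$, so each direction is within $\pi/2$ of one of them: $w$ is critical for $x$. We now show that criticality is necessary for being a peak, and that at a non-conical point it determines $x$.

We need that $\Theta_w(x)$ is compact. Let $\mu_n$ be segments from $w$ to $x$ with directions $\xi_n\to\xi$; pass to a subsequence with $\mu_n\to\mu$. By (S), $\angle(\mu_n,\mu)\le\liminf_m\angle(\mu_n,\mu_m)=|\xi_n\xi|\to0$, where $|\cdot\,\cdot|$ is the distance in $\Sigma_w$. So the segment $\mu$ from $w$ to $x$ has direction $\xi$, and $\xi\in\Theta_w(x)$.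

\begin{lemma}\label{lem:peak-critical}
If $w\in M_x$, then $w$ is critical for $x$.
\end{lemma}

\begin{proof}
We have $w\ne x$. Let $\tau$ be a nondegenerate segment from $w$, let $p_t$ be the point of $\tau$ at distance $t$ from $w$, and let $\mu_t$ be a segment from $p_t$ to $x$. By (N) there is a sequence $t\to0$ along which $\mu_t\to\mu$, a segment from $w$ to $x$. We show $\angle(\mu,\tau)\le\pi/2$. The idea is that otherwise $p_t$ would be farther from $x$ than $w$.

Let $\beta_t$ be the angle at $p_t$ between $\mu_t$ and the part of $\tau$ going back to $w$. Suppose that, for some $\varphi_0<\pi/2$, we have $\beta_t\le\varphi_0$ for infinitely many $t$ of the sequence. Fix $s\in(0,\rho(w,x)/2)$ and, for small such $t$, let $m_t$ be the point of $\mu_t$ at distance $s$ from $p_t$. By (H1) at $p_t$, with $d=t$, we get $\rho(w,m_t)<s$ for small $t$. Hence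
\[
\rho_x(w)\le\rho(w,m_t)+\rho(m_t,x)<s+(\rho_x(p_t)-s)=\rho_x(p_t),
\]
which contradicts $w\in M_x$, as $p_t\to w$. So $\liminf\beta_t\ge\pi/2$. By the second part of (S), the angle at $p_t$ between $\mu_t$ and the forward part of $\tau$ is $\pi-\beta_t$, with $\limsup\le\pi/2$. These forward parts converge to $\tau$, so $\angle(\mu,\tau)\le\pi/2$ by the first part of (S).

Thus every direction of a segment from $w$ is within $\pi/2$ of $\Theta_w(x)$. Such directions are dense in $\Sigma_w$, and the distance to the compact set $\Theta_w(x)$ is continuous, so the same holds for every direction.
\end{proof}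

\begin{lemma}\label{lem:unique}
If $\theta_w=2\pi$, then $w$ is critical for at most one point.
\end{lemma}

\begin{proof}
Suppose that $w$ is critical for $x\ne x'$, and put $\Theta=\Theta_w(x)$, $\Theta'=\Theta_w(x')$. Neither set is a single point: as $\theta_w=2\pi$, the antipode of that point in $\Sigma_w$ would be at distance $\pi$ from it.

\emph{The segments to $x$ and to $x'$ are disjoint outside $w$.} First, $\Theta\cap\Theta'=\emptyset$. Otherwise, by (H2), a segment from $w$ to one of $x,x'$ contains the other point in its interior. By (N) that other point is joined to $w$ by a unique segment, so $\Theta$ or $\Theta'$ is a single point, a contradiction. Next, suppose that a segment $\mu$ from $w$ to $x$ and a segment $\mu'$ from $w$ to $x'$ share a point $q\ne w$. Since $x\ne x'$, the point $q$ is interior to one of them, so by (N) they are nested and have equal directions, contrary to $\Theta\cap\Theta'=\emptyset$.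

\emph{$\Theta'$ lies in one gap of $\Theta$.} The union of all segments from $w$ to $x'$, minus $w$, is connected, since all of them contain $x'$; and it misses all segments from $w$ to $x$. So for any two distinct segments from $w$ to $x$ it lies in one side of the Jordan curve they form. By (D) and $\Theta\cap\Theta'=\emptyset$, for any two points of $\Theta$ the set $\Theta'$ lies in one of the two open arcs into which they cut $\Sigma_w$. Take the component $(a,b)$ of $\Sigma_w\setminus\Theta$ that contains some point of $\Theta'$. As $\Theta$ is compact and has more than one point, $a\ne b$ and $a,b\in\Theta$. Hence $\Theta'\subset(a,b)$.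

\emph{The gap is too short.} Let $m$ be the midpoint of $(a,b)$. The points $a,b$ are nearest points of $\Theta$ to $m$, and $m$ is within $\pi/2$ of $\Theta$ because $w$ is critical for $x$. So $(a,b)$ has length at most $\pi$, and all its points are at distance $<\pi/2$ from $m$. The antipode $m^*$ of $m$ in the circle $\Sigma_w$ of length $2\pi$ is then at distance $>\pi-\pi/2=\pi/2$ from every point of $(a,b)\supset\Theta'$. As $\Theta'$ is compact, $m^*$ is not within $\pi/2$ of $\Theta'$, and $w$ is not critical for $x'$: a contradiction.
\end{proof}

\begin{remark}
The hypothesis $\theta_w=2\pi$ cannot be dropped. If $\theta_v\le\pi$, then $\Sigma_v$ has diameter $\theta_v/2\le\pi/2$, so $v$ is critical for every $x\ne v$. This is why it matters that the points found in Lemma~\ref{lem:straight} are non-conical.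
\end{remark}

\section{Proof of Theorems \ref{thm:holes} and \ref{thm:main}}\label{sec:proofs}

Fix $x$ and $f=\rho_x$. For distinct $y,z\in M_x$ form $A_0$ as in Lemma~\ref{lem:continuum}, and put $c=\min_{A_0}f$ and $B=\{p\in A_0:f(p)=c\}$. The minimum might be attained at $y$ or $z$, where Lemma~\ref{lem:straight} says nothing. If $B\neq A_0$, we avoid this by choosing a point of $B$ that is not interior to $B$ in $A_0$; such a point is not a peak.

\emph{Case 1: $B\ne A_0$ for some pair $y,z$.} Then $B$ is a nonempty proper closed subset of the connected set $A_0$, so it is not open in $A_0$. Hence some $w\in B$ is a limit of points of $A_0$ with $f>c=f(w)$. Thus $w\notin M_x$. In particular $w\ne y,z$, so $w\in W$. By Lemma~\ref{lem:straight}, $\theta_w=2\pi$ and, as noted at the beginning of Section~\ref{sec:critical}, $w$ is critical for $x$. By Lemma~\ref{lem:unique} it is critical for no other point. If $w\in M_{x'}$ for some $x'$, then $w$ is critical for $x'$ by Lemma~\ref{lem:peak-critical}, so $x'=x$ and $w\in M_x$, a contradiction. Hence $w\notin M(S)$, and we put $w_x=w$.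

\emph{Case 2: $B=A_0$ for all pairs, or $M_x$ is a single point.} Then $f$ is constant on $M_x$, because $y,z\in A_0$ for each pair. Since $\emptyset\ne F_x\subset M_x$, the constant is $\max f$ and $M_x=F_x$. Any two distinct points of $F_x$ lie in a connected set $A_0\subset\{f=\max f\}=F_x$. So $F_x$ is connected.

This proves the alternative in Theorem~\ref{thm:holes}. If $M_x\ne F_x$ or $M_x$ is disconnected, Case~1 applies and $w_x$ is defined. The map $x\mapsto w_x$ is injective because $w_x$ is critical only for $x$. \qed

\medskip
\noindent\emph{Proof of Theorem~\ref{thm:main}.} If $M(S)=S$, Case~1 cannot occur for any $x$. Hence $M_x=F_x$ for all $x$, and $F(S)=M(S)=S$. \qed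

\section{Proof of Theorem \ref{thm:equiv}}

We prove (b)$\Leftrightarrow$(b$'$) and (b)$\Rightarrow$(a)$\Rightarrow$(a$'$)$\Rightarrow$(d)$\Rightarrow$(c)$\Rightarrow$(b). Put $R_x=\max\rho_x$; it is positive and depends continuously on $x$, since $|\rho_x-\rho_{x'}|\le\rho(x,x')$.

\emph{(b)$\Leftrightarrow$(b$'$).} The set
\[
G=\{(x,y)\in S\times S: y\in F_x\}=\{(x,y):\rho(x,y)=R_x\}
\]
is compact, so its projection $F(S)$ is closed, and it is dense only if it is all of $S$.

\emph{(b)$\Rightarrow$(a)$\Rightarrow$(a$'$)} is trivial, as $F_x\subseteq M_x$.

\emph{(a$'$)$\Rightarrow$(d), and $M=F$.} The points $w_x$ of Theorem~\ref{thm:holes} are non-conical and outside $M(S)$, so under (a$'$) there are none. Hence $M_x=F_x$ is connected for all $x$.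

\emph{(d)$\Rightarrow$(c).} For each $p\in M_x$ there is a member $U\ni p$ of a fixed countable base of $S$ with $\rho_x(p)=\max_U\rho_x$. So the set of values $\rho_x(M_x)$ is countable. It is also connected by (d), hence a single number. As $\emptyset\ne F_x\subset M_x$, this number is $R_x$ and $F_x=M_x$ is connected.

\emph{(c)$\Rightarrow$(b).} A continuous selection from $x\mapsto F_x$ would be a fixed-point free map of a sphere, hence homotopic to the antipodal map and onto. There need not be such a selection, so we use the graph $G$ instead; connectedness of the sets $F_x$ makes $G$ cohomologically the same as $S$. We use \v{C}ech cohomology with rational coefficients.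

The set $S\setminus F_x=\{\rho_x<R_x\}$ contains $x$ and is path connected: follow segments to $x$. Alexander duality for the compactum $F_x$, nonempty and different from the whole sphere, states that reduced $\check H^q(F_x;\mathbb Q)$ is isomorphic to reduced $H_{1-q}(S\setminus F_x;\mathbb Q)$. For $q=1$ this is $0$ because $S\setminus F_x$ is path connected, and for $q\ge2$ it is $0$ for dimension reasons. Since $F_x$ is connected by (c), also $\check H^0(F_x;\mathbb Q)=\mathbb Q$. So $F_x$ is acyclic.

Let $\pi_1,\pi_2\colon G\to S$ be the projections $(x,y)\mapsto x$ and $(x,y)\mapsto y$. The Vietoris--Begle theorem says that a continuous surjection of compact metric spaces with acyclic fibers induces isomorphisms in \v{C}ech cohomology. Applied to $\pi_1$, whose fibers are homeomorphic to the nonempty acyclic sets $F_x$, it shows that $\pi_1^*\colon H^2(S;\mathbb Q)\to\check H^2(G;\mathbb Q)$ is an isomorphism.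

Identify $S$ topologically with the unit sphere in $\mathbb R^3$, and let $a$ be its antipodal map. If $(x,y)\in G$, then $y\ne x$, so $(1-t)y-tx\neq0$ for $t\in[0,1]$: otherwise, comparing norms, $t=\frac12$ and $y=x$. Normalizing these vectors gives a homotopy from $\pi_2$ to $a\circ\pi_1$. Since $a$ has degree $-1$, we get $\pi_2^*=\pi_1^*a^*=-\pi_1^*\ne0$ on $H^2$. If $\pi_2(G)=F(S)$ were not all of $S$, then $\pi_2$ would factor through the contractible space $S\setminus\{\mathrm{pt}\}$ and $\pi_2^*$ would vanish on $H^2$. So $F(S)=S$.

\medskip
\emph{Additional claims.} Assume that the conditions hold. We have already seen that $M=F$.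

If $y$ is non-conical and $y\in F_x\cap F_{x'}$, then $y$ is critical for $x$ and for $x'$ by Lemma~\ref{lem:peak-critical}, so $x=x'$ by Lemma~\ref{lem:unique}. Existence of $x$ with $y\in F_x$ is (b).

If $S$ has no conical points, let $h(y)$ be the unique $x$ with $y\in F_x$. The graph of $h$ is compact, being $G$ with the factors exchanged, so $h$ is continuous. It is onto since $F_x\ne\emptyset$ for all $x$, and $h^{-1}(x)=F_x$ is connected.

Finally, suppose $\theta_v<\pi$. For every $x\ne v$, each segment from $v$ makes an angle $\le\theta_v/2<\pi/2$ with a segment from $v$ to $x$, because $\Sigma_v$ has diameter $\theta_v/2$. By (H1) with $s=\rho(x,v)$, $\rho_x<\rho_x(v)$ at all points $\neq v$ near $v$. So $v\in M_x=F_x$, and $\rho(x,v)=R_x\ge\frac12\operatorname{diam}S$ for all $x\ne v$; the inequality is the triangle inequality through $x$ for a pair of points realizing the diameter. This is false for $x$ close to $v$. So no point has total angle $<\pi$. \qed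

\section{Beyond convex surfaces}

\begin{remark}
Besides the topology of the sphere, the proofs used convexity only through (N), (D), (H1), (H2) and (S). These also hold on every surface homeomorphic to the $2$-sphere with an intrinsic metric of curvature $\ge\kappa$ in Alexandrov's sense, $\kappa<0$, for instance on every Riemannian $2$-sphere. There the comparison triangles are taken in the plane of curvature $\kappa$, and with $k=\sqrt{-\kappa}$ the hinge inequality is
\[
\cosh ke\le\cosh ks\cosh kd-\sinh ks\sinh kd\cos\varphi .
\]
For $\varphi=0$ and $s=d$ the right side is $1$, which gives (H2). In place of (H1) one has: \emph{for $s>0$ and $\varphi_0<\pi/2$ there is $r>0$ such that $e<s$ if $0<d<r$ and $\varphi\le\varphi_0$.} Indeed, $\cosh ks\cosh kd-\sinh ks\sinh kd\cos\varphi_0<\cosh ks$ for small $d>0$, since the left side has derivative $-k\sinh ks\cos\varphi_0<0$ at $d=0$. In each application of (H1) above, $s$ and $\varphi_0$ were fixed and $d$ could be taken as small as needed; in Lemma~\ref{lem:straight} one takes for $r$ the minimum of $c$ and the number just described for $s=c$, $\varphi_0=\alpha_y/2$. So Theorems~\ref{thm:main}, \ref{thm:holes} and~\ref{thm:equiv} hold for these surfaces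 as well.
\end{remark}

\begin{thebibliography}{9}
\bibitem{Al} Alexandrov, \emph{Intrinsic Geometry of Convex Surfaces}.
\bibitem{BBI} Burago, Burago, Ivanov, \emph{A Course in Metric Geometry}.
\bibitem{BGP} Burago, Gromov, Perelman, 1992.
\bibitem{Q} \emph{Multiple Farthest Points On Alexandrov Surfaces}, \url{http://www.imar.ro/~purice/Inst/2013/CVilcu/Vilcu_Adv_Geom_1.pdf}.
\end{thebibliography}

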